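# Two elements of $\mathrm{nil}(G)$ whose product is not in $\mathrm{nil}(G)$

## A 3-generated $p$-group in which $\mathrm{nil}(G)$ is not a subgroup

For a group $G$ put
$$\mathrm{nil}(G)=\{x\in G \mid \langle x,y\rangle \text{ is nilpotent for all } y\in G\}.$$

**Theorem A.** For every prime $p$ there is a residually finite $p$-group $G=\langle x,y,z\rangle$ such that $\langle x,g\rangle$ and $\langle y,g\rangle$ are finite $p$-groups for every $g\in G$, but $\langle xy,z\rangle$ is infinite and not nilpotent. Hence $x,y\in \mathrm{nil}(G)$, $xy\notin \mathrm{nil}(G)$, and $\mathrm{nil}(G)$ is not a subgroup.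

There is also a version with more test elements. For $k\ge 1$ put
$$\mathrm{nil}_k(G)=\{x\in G : \langle x,g_1,\dots,g_k\rangle \text{ is nilpotent for all } g_1,\dots,g_k\in G\},$$
so that $\mathrm{nil}_1(G)=\mathrm{nil}(G)$.

**Theorem B.** For every prime $p$ and every $k\ge1$ there is a residually finite $p$-group $G=\langle x,y,z_1,\dots,z_k\rangle$ such that $\langle x,g_1,\dots,g_k\rangle$ and $\langle y,g_1,\dots,g_k\rangle$ are finite $p$-groups for all $g_1,\dots,g_k\in G$, but $\langle xy,z_1,\dots,z_k\rangle$ is infinite and not nilpotent. So $\mathrm{nil}_k(G)$ is not a subgroup. On the other hand, for every group $G$: if $\mathrm{nil}_{k+1}(G)\neq\emptyset$, then $\mathrm{nil}_k(G)=G$.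

Theorem A answers a question from the paper "On the non-nilpotent graphs of a group" (http://www.ieja.net/files/papers/volume-22/7-V22-017.pdf): is $\mathrm{nil}(G)$ a subgroup of $G$ for every group $G$? The answer is no. Two positive facts are recorded together with the question: $\mathrm{nil}(G)$ equals the hypercenter $Z^*(G)$, and so is a subgroup, whenever $G$ satisfies the maximal condition on subgroups or $G$ is a finitely generated solvable group. Our groups $G$ must therefore lie outside both classes.

Here are the terms. A $p$-group is a group, possibly infinite, in which every element has order a power of $p$. A group is residually finite if its normal subgroups of finite index intersect in $1$; for example $\mathbb Z$ is residually finite, because $\bigcap_n n\mathbb Z=0$. If a $p$-group is residually finite, all its finite quotients are finite $p$-groups. The hypercenter is the last term of the transfinite upper central series: $Z_0=1$, $Z_{\alpha+1}/Z_\alpha=Z(G/Z_\alpha)$, with unions at limit ordinals. A section of a group is a quotient of a subgroup. We use freely that sections of nilpotent groups are nilpotent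 and that finite $p$-groups are nilpotent. We also use the following fact, which lets us prove non-nilpotency simply by proving infiniteness.

**Lemma 0.** A finitely generated nilpotent torsion group is finite.

*Proof.* Let $N$ be such a group, with lower central series $N=\gamma_1\ge\gamma_2\ge\dots\ge\gamma_{c+1}=1$. Each quotient $\gamma_i/\gamma_{i+1}$ is abelian and is generated by the images of the commutators $[s_1,\dots,s_i]$ with all $s_j$ in a fixed finite generating set. So it is a finitely generated abelian torsion group, hence finite. Therefore $|N|=\prod_{i=1}^{c}|\gamma_i/\gamma_{i+1}|$ is finite. $\square$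

## $\mathrm{nil}(G)$ in small groups, and why three generators suffice

If $G$ is nilpotent, or just if all its 2-generated subgroups are, then $\mathrm{nil}(G)=G$.

Take $G=S_3$. Every non-identity element generates $S_3$ together with a suitable second element: a transposition with a 3-cycle, a 3-cycle with a transposition. Since $S_3$ is not nilpotent, $\mathrm{nil}(S_3)=\{1\}$. Also $\mathrm{nil}_2(S_3)=\emptyset$, since $\langle x,(12),(123)\rangle=S_3$ for every $x$, even for $x=1$.

Take $G=S_3\times C_2$. If $\sigma\ne1$, pick $\tau$ with $\langle\sigma,\tau\rangle=S_3$; then $\langle(\sigma,\varepsilon),(\tau,1)\rangle$ maps onto $S_3$ and is not nilpotent. The elements $(1,\varepsilon)$ are central, so they generate an abelian group with any other element. Hence $\mathrm{nil}(G)=1\times C_2$, which is the hypercenter.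

In general, $1\in\mathrm{nil}(G)$ because cyclic groups are nilpotent, and $\mathrm{nil}(G)$ is closed under inverses because $\langle x^{-1},y\rangle=\langle x,y\rangle$. So closure under products is the only thing that can fail. If it fails, there are $x,y\in\mathrm{nil}(G)$ and $z\in G$ with $\langle xy,z\rangle$ not nilpotent. Inside $G_0=\langle x,y,z\rangle$ we still have $x,y\in\mathrm{nil}(G_0)$ and $xy\notin\mathrm{nil}(G_0)$. So if there is a counterexample at all, there is one with three generators, and it has the shape of Theorem A.

## A group $H$ with $\mathrm{nil}(H)=H$ that is not nilpotent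

How might one try to prove that $\mathrm{nil}(G)$ is a subgroup? Given $x,y\in\mathrm{nil}(G)$ and $z\in G$, all of $\langle x,y\rangle$, $\langle x,z\rangle$, $\langle y,z\rangle$ are nilpotent, and it would be enough to show that $\langle x,y,z\rangle$ is nilpotent. This stops at once, because of the following theorem.

**Proposition 1 (Golod).** Let $p$ be a prime and $d\ge2$. There is an infinite, residually finite, $d$-generated $p$-group $H$ in which every subgroup generated by $d-1$ elements is a finite $p$-group.

The proof is in the last section; until then we use the statement. For $d=3$ we get $H=\langle h_1,h_2,h_3\rangle$ with all 2-generated subgroups finite $p$-groups. Then $\mathrm{nil}(H)=H$, while $H$ itself is infinite and hence, by Lemma 0, not nilpotent. So $x,y\in\mathrm{nil}(H)$ does not force $\langle x,y,z\rangle$ to be nilpotent.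

The group $H$ also illustrates the sets $\mathrm{nil}_k$. Here $1\in\mathrm{nil}_2(H)$, but $h_1\notin\mathrm{nil}_2(H)$ because $\langle h_1,h_2,h_3\rangle=H$. And $\mathrm{nil}_3(H)=\emptyset$: an element $u$ of it would make $\langle h_1,h_2,h_3\rangle\le\langle u,h_1,h_2,h_3\rangle$ nilpotent.

The proof attempt is dead, but $H$ is not a counterexample. The group $\langle xy,z\rangle$ is also 2-generated, and in $H$ it is finite like all the others: $H$ cannot tell $xy$ from $x$. A direct power $H^n$ is no better. If $T\le H^n$ is 2-generated, each of its coordinate projections is 2-generated, hence a finite $p$-group, and $T$ lies in the product of these projections.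

What we need is a group in which two elements $a,g$ can put three independent generators into a copy of $H$ for some choices of $a$, but never for others. A direct power fails because each coordinate of $\langle a,g\rangle$ sees one entry of $a$ and one of $g$. If $g$ also permutes the coordinates, then conjugating $a$ by powers of $g$ brings several entries of $a$ to the same coordinate. The number of entries that arrive there depends on how many coordinates of $a$ are nontrivial. This is the idea of the proof.

## One nontrivial coordinate versus two in $H\wr C_2$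

Let $p=2$, with $H=\langle h_1,h_2,h_3\rangle$ as above. The elements of $H\wr C_2$ are $(u,v)$ and $(u,v)c$ with $u,v\in H$, where $c^2=1$ and $c(u,v)c^{-1}=(v,u)$.

*One coordinate.* Let $a=(h,1)$ and $g=(u,v)c$. Then
$$g^2=(u,v)(v,u)=(uv,vu),\qquad gag^{-1}=(u,v)(1,h)(u,v)^{-1}=(1,vhv^{-1}).$$
Consider the subgroup $L$ generated by $g^2$, $a$ and $gag^{-1}$. Its first projection is $\langle uv,h\rangle$ and its second is $\langle vu,vhv^{-1}\rangle$. Each has two generators, so each is finite.

*Two coordinates.* Let $x=(h_1,1)$, $y=(1,h_2)$, so $xy=(h_1,h_2)$, and let $z=(h_3,1)c$. Then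
$$z^2=(h_3,h_3),\qquad z(xy)z^{-1}=(h_3,1)(h_2,h_1)(h_3,1)^{-1}=(h_3h_2h_3^{-1},\,h_1).$$
The first coordinates of $xy$, $z^2$ and $z(xy)z^{-1}$ are $h_1$, $h_3$ and $h_3h_2h_3^{-1}$, and these generate all of $H$.

So the square of $g$ supplies one generator per coordinate; an element on one coordinate supplies one more, and an element on two coordinates can supply two more. The threshold "two generators finite, three generators infinite" separates the cases. It remains to do this for all $p$ and all $g$.

## Conjugation in $H\wr C_p$

Let $H$ be a $p$-group and $W=H\wr C_p=B\rtimes\langle c\rangle$, where $B=H^{\mathbb Z/p}$, $c^p=1$ and $(cbc^{-1})_i=b_{i-1}$, with indices in $\mathbb Z/p$. Let $\pi_i:B\to H$ be the $i$-th coordinate projection. For $h\in H$ let $\delta_j(h)\in B$ have $j$-th coordinate $h$ and all other coordinates $1$.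

For $g=bc^s$ with $b\in B$, and for $v\in B$, we have $(c^svc^{-s})_i=v_{i-s}$, and conjugating by $b$ gives
$$(gvg^{-1})_i=b_i\,v_{i-s}\,b_i^{-1}. \tag{1}$$
For $v=\delta_j(h)$ the right side is $1$ unless $i=j+s$. Hence
$$g\,\delta_j(h)\,g^{-1}=\delta_{j+s}(h')\quad\text{with } h'=b_{j+s}hb_{j+s}^{-1} \text{ conjugate to } h. \tag{2}$$

**$W$ is a $p$-group.** For $g\in W$ we have $g^p\in B$ since $|W:B|=p$, and every element of $B$ has order a power of $p$.

**If $H$ is residually finite, so is $W$.** Let $N$ be a normal subgroup of finite index in $H$; then $H/N$ is a finite $p$-group. By (1), $N^{\mathbb Z/p}$ is normal in $W$, with quotient the finite $p$-group $(H/N)\wr C_p$. These subgroups all lie in $B$, and a nontrivial $b\in B$ has some coordinate $b_i\neq1$, which avoids some $N$. So they intersect in $1$. Every subgroup of $W$ is then a residually finite $p$-group too.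

## Proof of Theorem A

Let $H=\langle h_1,h_2,h_3\rangle$ be the group of Proposition 1 with $d=3$. In $W=H\wr C_p$ put
$$x=\delta_0(h_1),\qquad y=\delta_1(h_2),\qquad z=\delta_0(h_3)\,c,\qquad G=\langle x,y,z\rangle .$$

**Claim 1.** For $a=\delta_j(h)$, with any $j$ and $h$, and for every $g\in W$, the group $T=\langle a,g\rangle$ is a finite $p$-group.

**Step 1: the case $g\in B$.** This is the direct-power situation, where nothing is permuted. Each $\pi_i(T)$ is generated by the two elements $\pi_i(a),\pi_i(g)$, hence is a finite $p$-group. Since $T\le\prod_i\pi_i(T)$, so is $T$.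

**Step 2: the case $g\notin B$, reduction to a subgroup of $B$.** The purpose is to replace $T$ by a subgroup $L\le B$ of index at most $p$ with explicit generators. Write $g=bc^s$ with $s\not\equiv0\pmod p$. Then $g^p\in B$, and we put
$$L=\langle\, g^p,\ g^iag^{-i}\ (0\le i<p)\,\rangle\le B .$$
We check that $g$ normalizes $L$. Conjugation by $g$ fixes $g^p$ and sends $g^iag^{-i}$ to $g^{i+1}ag^{-(i+1)}$, which is again a listed generator if $i<p-1$. For $i=p-1$ we get $g^pag^{-p}$, which lies in $L$ because $g^p$ and $a$ do. So $gLg^{-1}\le L$. Conjugation by $g^{-1}$ fixes $g^p$ and sends $g^iag^{-i}$ with $i\ge1$ to $g^{i-1}ag^{-(i-1)}$. For $i=0$ we get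
$$g^{-1}ag=g^{-p}\bigl(g^{p-1}ag^{-(p-1)}\bigr)g^{p}\in L .$$
So $g^{-1}Lg\le L$ as well. Since $a\in L\le T$, it follows that $T=L\langle g\rangle$ and $L\trianglelefteq T$. The quotient $T/L$ is cyclic, generated by $gL$, and $g^p\in L$. So $|T:L|$ divides $p$.

**Step 3: counting generators coordinate by coordinate.** The purpose is to show that $L$ is finite. Since $g^i\in Bc^{is}$, formula (2) says that $g^iag^{-i}$ is supported on the single coordinate $j+is$. Because $s\not\equiv0$ and $p$ is prime, these coordinates are distinct for $0\le i<p$. So for each $l$, at most one of the $p$ elements $g^iag^{-i}$ has a nontrivial $l$-th coordinate, and $\pi_l(L)$ is generated by $\pi_l(g^p)$ and one further element. By the choice of $H$, every $\pi_l(L)$ is a finite $p$-group, and hence so is $L\le\prod_l\pi_l(L)$. As $|T:L|$ divides $p$, the group $T$ is a finite $p$-group too. This proves Claim 1.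

Since finite $p$-groups are nilpotent, Claim 1 gives $x,y\in\mathrm{nil}(G)$; in fact $x,y\in\mathrm{nil}(W)$. Note where the hypothesis on $a$ was used: for an arbitrary $a\in B$, all $p$ conjugates may be nontrivial at coordinate $l$, and the count would only give $p+1$ generators.

**Claim 2.** $U=\langle xy,z\rangle$ is infinite and not nilpotent.

**Step 4: powers of $z$.** We need them in order to conjugate by them. Since $c^t\delta_0(h_3)c^{-t}=\delta_t(h_3)$, for $0\le i\le p$ we have
$$z^i=\Bigl(\prod_{t=0}^{i-1}c^t\delta_0(h_3)c^{-t}\Bigr)c^i=\Bigl(\prod_{t=0}^{i-1}\delta_t(h_3)\Bigr)c^i . \tag{3}$$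
In particular $z^p\in U\cap B$ has all coordinates equal to $h_3$. For $1\le i<p$, the $B$-part of $z^i$ has $0$-th coordinate $h_3$.

**Step 5: what arrives at coordinate $0$.** The purpose is to show $\pi_0(U\cap B)=H$. For any $v\in B$, formulas (1) and (3) give
$$\pi_0(z^ivz^{-i})=\begin{cases} v_0, & i=0,\\ h_3\,v_{-i}\,h_3^{-1}, & 1\le i<p.\end{cases} \tag{4}$$
Apply this to $v=xy$, which has $v_0=h_1$ and $v_1=h_2$ (recall $0\neq1$ in $\mathbb Z/p$). All $z^ivz^{-i}$ lie in $U\cap B$. So $\pi_0(U\cap B)$ contains $h_3$, from $z^p$; it contains $h_1$, from $i=0$; and it contains $h_3h_2h_3^{-1}$, from $i=p-1$, because $-(p-1)=1$ in $\mathbb Z/p$. From $h_3$ and $h_3h_2h_3^{-1}$ we get $h_2$. Hence $\pi_0(U\cap B)=H$.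

**Step 6: conclusion.** Since $H$ is infinite, so is $U$. If $U$ were nilpotent, then its section $H=\pi_0(U\cap B)$ would be a finitely generated nilpotent torsion group, hence finite by Lemma 0, a contradiction. This proves Claim 2.

So $x,y\in\mathrm{nil}(G)$, while $z\in G$ and $\langle xy,z\rangle$ is not nilpotent, i.e. $xy\notin\mathrm{nil}(G)$. By the previous section $G\le W$ is a residually finite $p$-group. This proves Theorem A, given Proposition 1. $\blacksquare$

## The generator count for $k$ test elements: Theorem B

For $k=1$ we took $d=3=k+2$, and one might try $d=k+2$ in general. This already fails for $p=2$, $k=2$. Let $H=\langle h_1,\dots,h_4\rangle$ be as in Proposition 1 with $d=4$, and in $H\wr C_2$ take $x=(h_1,1)$, $g_1=(h_2,1)c$, $g_2=(h_3,h_4)$. Then $g_1^2=(h_2,h_2)$, and $g_1g_2g_1^{-1}$ has first coordinate $h_2h_4h_2^{-1}$. So the first projection of $\langle x,g_1,g_2\rangle\cap B$ contains $h_1,h_2,h_3,h_4$ and is all of $H$, and $x\notin\mathrm{nil}_2(H\wr C_2)$. The reason is that each test element lying in $B$ may bring $p$ entries to one coordinate. With one test element outside $B$ and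 $k-1$ inside, the count at one coordinate is $p(k-1)$ entries, plus one for $g_1^p$, plus one for $a$. This tells us which $d$ to take.

Let $d=p(k-1)+3$ and let $H=\langle h_1,\dots,h_d\rangle$ be as in Proposition 1. Every subgroup of $H$ generated by at most $p(k-1)+2$ elements is then a finite $p$-group. Let $W=H\wr C_p$.

**Claim 1′.** For $a=\delta_j(h)$ and all $g_1,\dots,g_k\in W$, the group $T=\langle a,g_1,\dots,g_k\rangle$ is a finite $p$-group.

**Step 1: all $g_i\in B$.** Here each $\pi_l(T)$ has $k+1$ generators, and $k+1=(k-1)+2\le p(k-1)+2$. So each $\pi_l(T)$ is a finite $p$-group, and so is $T\le\prod_l\pi_l(T)$.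

**Step 2: normalizing the generators.** The purpose is to have only one generator outside $B$. If not all $g_i$ lie in $B$, renumber so that $g_1=bc^s$ with $s\not\equiv0\pmod p$. Then $g_1B$ generates $W/B\cong C_p$. So for each $r\ge2$ there is $e_r$ with $g_rg_1^{e_r}\in B$, and replacing $g_r$ by $g_rg_1^{e_r}$ does not change $T$. So assume $g_2,\dots,g_k\in B$.

**Step 3: reduction to $B$ and counting.** As in Claim 1, we look for a subgroup of $B$ of small index in $T$. Put
$$L=\langle\, g_1^p,\ g_1^iwg_1^{-i} : w\in\{a,g_2,\dots,g_k\},\ 0\le i<p\,\rangle\le B .$$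
For each $w$ separately, conjugation by $g_1^{\pm1}$ moves the $g_1^iwg_1^{-i}$ along, and at the two ends produces $g_1^pwg_1^{-p}$ and $g_1^{-p}(g_1^{p-1}wg_1^{-(p-1)})g_1^p$, which lie in $L$. So $g_1$ normalizes $L$. Since $L$ contains $a,g_2,\dots,g_k$, we get $T=L\langle g_1\rangle$ and $L\trianglelefteq T$, and $|T:L|$ divides $p$ because $g_1^p\in L$.

For each $l$, the group $\pi_l(L)$ is generated by $\pi_l(g_1^p)$, by the $p(k-1)$ elements $\pi_l(g_1^ig_rg_1^{-i})$ with $2\le r\le k$ and $0\le i<p$, and by the elements $\pi_l(g_1^iag_1^{-i})$. By (2) the $g_1^iag_1^{-i}$ are supported on the distinct coordinates $j+is$, so at most one of the last elements is nontrivial. In total there are at most $p(k-1)+2$ generators. So every $\pi_l(L)$ is a finite $p$-group, hence so are $L$ and $T$. This proves Claim 1′.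

**Step 4: the elements.** Now we choose $x,y,z_1,\dots,z_k$ so that all $d$ generators of $H$ reach coordinate $0$. Put $x=\delta_0(h_1)$, $y=\delta_1(h_2)$, $z_1=\delta_0(h_3)c$. Let $z_2,\dots,z_k\in B$ be elements whose $p(k-1)$ coordinates are $h_4,\dots,h_d$ in some order; the numbers match because $d-3=p(k-1)$. Put $G=\langle x,y,z_1,\dots,z_k\rangle\le W$. By Claim 1′, $\langle x,g_1,\dots,g_k\rangle$ and $\langle y,g_1,\dots,g_k\rangle$ are finite $p$-groups for all $g_i\in G$, so $x,y\in\mathrm{nil}_k(G)$.

**Step 5: $xy\notin\mathrm{nil}_k(G)$.** Let $U=\langle xy,z_1,\dots,z_k\rangle$. The element $z_1^p\in U\cap B$ has all coordinates $h_3$, by (3). Apply (4) with $z=z_1$ to each $v\in\{xy,z_2,\dots,z_k\}$. As $i$ runs over $1,\dots,p-1$, the index $-i$ runs over all nonzero classes. So $\pi_0(U\cap B)$ contains $h_3$, each $v_0$, and each $h_3v_jh_3^{-1}$ with $j\neq0$, hence each $v_j$. It therefore contains all coordinates of $xy,z_2,\dots,z_k$, and so all of $h_1,\dots,h_d$. Thus $\pi_0(U\cap B)=H$, and $U$ is infinite. If $U$ were nilpotent, its section $H$ would be finite by Lemma 0; so $U$ is not nilpotent.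 Hence $xy\notin\mathrm{nil}_k(G)$ and $\mathrm{nil}_k(G)$ is not a subgroup. As a subgroup of $W$, $G$ is a residually finite $p$-group.

**Step 6: the last assertion.** Let $G$ be any group and $x\in\mathrm{nil}_{k+1}(G)$. For all $y_1,\dots,y_{k+1}\in G$ the group $\langle y_1,\dots,y_{k+1}\rangle$ is contained in $\langle x,y_1,\dots,y_{k+1}\rangle$, which is nilpotent. So every $(k+1)$-generated subgroup of $G$ is nilpotent. This says exactly that every $y_1\in G$ satisfies the condition for $\mathrm{nil}_k(G)$, with test elements $y_2,\dots,y_{k+1}$. So $\mathrm{nil}_k(G)=G$. $\blacksquare$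

In the group $G$ of Steps 4 and 5, $\mathrm{nil}_{k+1}(G)$ must then be empty, since $\mathrm{nil}_k(G)\ne G$.

## Golod's group from a graded algebra with few relations

It remains to prove Proposition 1. The plan is to build an algebra first and take a group of units afterwards. We want an infinite-dimensional graded $\mathbb F_p$-algebra $A$, generated by $d$ elements of degree $1$, in which any $d-1$ elements without constant term generate a nilpotent subalgebra. Here an algebra $S$ without unit is nilpotent if all products of $N$ elements of $S$ vanish, for some $N$.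

Let $K=\mathbb F_p$ and let $F=K\langle X_1,\dots,X_d\rangle=\bigoplus_{n\ge0}F_n$ be the free associative algebra graded by degree, so $\dim F_n=d^n$. Put $V=F_1$ and $F^+=\bigoplus_{n\ge1}F_n$. Every nonconstant monomial ends in a variable, so $F^+=FV$ and $F=K+FV$.

**Step 1: a lower bound for the dimensions of $A$.** The purpose is to measure how much a set of relations can destroy. Let $R$ be a set of nonzero homogeneous elements of $F$ of degrees $\ge2$, with $r_i<\infty$ of them in degree $i$. Let $I$ be the two-sided ideal generated by $R$. It is graded, $I=\bigoplus I_n$. Let $A=F/I=\bigoplus A_n$ and $a_n=\dim A_n$. We claim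
$$a_n\ \ge\ d\,a_{n-1}-\sum_{i=2}^n r_i\,a_{n-i}\qquad(n\ge1). \tag{5}$$

Choose complements $F_n=B_n\oplus I_n$, so $\dim B_n=a_n$, and set $B=\bigoplus B_n$; in this section $B$ denotes this space. From $I=\mathrm{span}(FRF)$ and $F=K+FV$ we get
$$I=IV+\mathrm{span}(FR).$$
Since $F=B+I$, we have $\mathrm{span}(FR)\subseteq\mathrm{span}(BR)+\mathrm{span}(IR)$. Here the second summand is already accounted for: the elements of $R$ lie in $F^+$, so $IR\subseteq IF^+=IFV=IV$. Therefore $I=IV+\mathrm{span}(BR)$, and in degree $n$
$$I_n\subseteq I_{n-1}V+\sum_{r\in R,\ \deg r\le n}B_{n-\deg r}\,r .$$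
Counting dimensions, $\dim I_n\le d\dim I_{n-1}+\sum_{i=2}^n r_ia_{n-i}$. Substituting $\dim I_n=d^n-a_n$ and $\dim I_{n-1}=d^{n-1}-a_{n-1}$ gives (5).

As a check, let $d=2$ and $R=\{X_1X_2-X_2X_1\}$. Then $A$ is the polynomial ring in two variables and $a_n=n+1$. For $n\ge2$, (5) reads $n+1\ge2n-(n-1)$, which is an equality.

**Step 2: few relations leave $A$ infinite-dimensional.** We turn (5) into a usable criterion. Put $\rho=d-\frac12>1$ and suppose
$$\sum_{i\ge2}r_i\,\rho^{-i}\le\frac1{2\rho}. \tag{6}$$
Then $a_n\ge\rho\,a_{n-1}$ for all $n\ge1$, by induction on $n$. Suppose this holds below $n$. Then $a_{n-1}\ge\rho^{\,i-1}a_{n-i}$, that is, $a_{n-i}\le\rho^{-(i-1)}a_{n-1}$, for $2\le i\le n$. By (5) and (6),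
$$a_n\ \ge\ \Bigl(d-\rho\sum_{i=2}^n r_i\rho^{-i}\Bigr)a_{n-1}\ \ge\ \bigl(d-\tfrac12\bigr)a_{n-1}=\rho\,a_{n-1}.$$
Since $a_0=1$ (the relations have degree $\ge2$), all $a_n$ are positive and $\dim A=\infty$.

In the example of Step 1 we have $\rho=\frac32$, and the sum in (6) is $\frac49>\frac13=\frac1{2\rho}$. So (6) fails there, as it must, since $a_n=n+1$ does not grow exponentially.

**Step 3: choosing the relations.** The purpose is to make every $(d-1)$-tuple generate a nilpotent subalgebra while respecting (6). Let $m=d-1$. Since $K$ is finite, $F^+$ is countable, and so is the set of $m$-tuples of elements of $F^+$. Enumerate these tuples as $f^{(1)},f^{(2)},\dots$, and let the entries of $f^{(j)}$ have degree at most $D_j$, where $D_j\ge1$.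

Killing all products of some length $N_j$ in the entries of $f^{(j)}$ will make that tuple generate a nilpotent subalgebra. The entries need not be homogeneous, so we kill all homogeneous components of these products. For a number $N_j\ge j+1$ still to be chosen, put into $R$ all nonzero homogeneous components of all $m^{N_j}$ products of length $N_j$ in the entries of $f^{(j)}$. The entries have no constant term, so these components have degrees in $[N_j,D_jN_j]$, with at most $m^{N_j}$ of them in each degree. Their contribution to $\sum r_i\rho^{-i}$ is at most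
$$m^{N_j}\sum_{i\ge N_j}\rho^{-i}=\Bigl(\frac m\rho\Bigr)^{N_j}\frac1{1-\rho^{-1}} . \tag{7}$$
Because $m=d-1<d-\frac12=\rho$, this tends to $0$ as $N_j\to\infty$. So we can choose $N_j\ge j+1$ such that (7) is at most $2^{-j}\cdot\frac1{2\rho}$.

All relations have degree at least $N_j\ge2$. Each $r_i$ is finite, because the $j$-th tuple contributes in degree $i$ only if $j+1\le N_j\le i$. Summing over $j$ gives (6). By Step 2, $A$ is infinite-dimensional.

It is essential here that $m<d$. No choice of $N_j$ could handle $d$-tuples, since the tuple $(X_1,\dots,X_d)$ generates all of $F^+$, and killing its long products makes $A$ finite-dimensional.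

**Step 4: small subalgebras are finite.** We record what the relations achieve. Put $A^+=F^+/I$ and let $a_1,\dots,a_m\in A^+$. Lift them to $F^+$; the lifts form some tuple $f^{(j)}$. Let $S$ be the subalgebra without unit generated by $a_1,\dots,a_m$. All products of length $N_j$ in $a_1,\dots,a_m$ vanish in $A$, hence so do all longer ones. So every product of $N_j$ elements of $S$ is zero, and $S$ is nilpotent. Moreover $S$ is spanned by the finitely many products of length less than $N_j$. As $K$ is finite, $S$ is finite, and $|S|$ is a power of $p$. In particular, since $m\ge1$, every element of $A^+$ is nilpotent.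

**Step 5: the group.** Finally we pass from $A$ to units. For $a\in A^+$ the element $1+a$ is invertible, with inverse the finite sum $1-a+a^2-\cdots\in1+A^+$. So $1+A^+$ is a group under multiplication. It is a $p$-group: in characteristic $p$ we have $(1+a)^{p^s}=1+a^{p^s}$, which is $1$ for large $s$. Let $x_i$ be the image of $X_i$ in $A$ and put
$$H=\langle 1+x_1,\dots,1+x_d\rangle\le1+A^+ .$$
This is a $d$-generated $p$-group. We check the three remaining properties.

*$H$ is infinite.* The $K$-span of $H$ is closed under multiplication and contains $1$ and all $x_i=(1+x_i)-1$. So it equals $A$. If $H$ were finite, $A$ would be finite-dimensional, contrary to Step 3.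

*Subgroups with $d-1$ generators are finite.* Take $m=d-1$ elements $1+a_1,\dots,1+a_m$ of $H$, and let $S$ be the subalgebra generated by $a_1,\dots,a_m$, as in Step 4. The set $1+S$ is closed under multiplication, and under inverses by the formula above. So it is a group, of order $|S|$, a power of $p$. It contains $\langle1+a_1,\dots,1+a_m\rangle$, which is therefore a finite $p$-group.

*$H$ is residually finite.* Let $A_{\ge n}=\bigoplus_{i\ge n}A_i$ with $n\ge1$; this is an ideal. The group $1+A^+$ maps homomorphically onto $1+A^+/A_{\ge n}$, which is a finite group of order $p^{a_1+\dots+a_{n-1}}$. The kernel is $1+A_{\ge n}$. Since $\bigcap_nA_{\ge n}=0$, the kernels intersect in $1$. Restricting to $H$, we see that $H$ is residually a finite $p$-group.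

This proves Proposition 1, and with it Theorems A and B. $\blacksquare$
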